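\title{Convex domains minimize the Schwarz--Pick constants for higher derivatives}

\begin{abstract}
For simply connected domains $\Omega,\Pi\subsetneq\mathbf{C}$ let $C_n(\Omega,\Pi)$ be the smallest constant such that $|f^{(n)}(z)|\,\lambda_\Pi(f(z))\le C_n(\Omega,\Pi)\,n!\,\lambda_\Omega(z)^n$ for all analytic $f:\Omega\to\Pi$ and all $z\in\Omega$, where $\lambda$ denotes the density of the Poincar\'e metric. We prove that $C_n(\Omega,\Pi)\ge 2^{n-1}$ for every $n\ge 2$, with equality if and only if $\Omega$ and $\Pi$ are convex; conformal bijections alone already detect this. The lower bound comes from the maximum principle on a bidisk, the upper bound from an inequality for nilpotent contractions. We also compute $C_2$ and bound $C_3$ from below in terms of second Taylor coefficients of Riemann maps.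
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $\Delta=\{\zeta\in\mathbf{C}:|\zeta|<1\}$, the letters $\Omega$ and $\Pi$ denote simply connected domains in $\mathbf{C}$ different from $\mathbf{C}$, and \emph{conformal} means analytic and injective. If $\varphi$ maps $\Delta$ conformally onto $\Omega$, the density of the Poincar\'e metric of $\Omega$ is
\begin{equation}\label{eq:density}
\lambda_\Omega(\varphi(\zeta))=\frac{1}{(1-|\zeta|^2)\,|\varphi'(\zeta)|},\qquad \zeta\in\Delta .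
\end{equation}
It does not depend on the choice of $\varphi$, and $\lambda_\Delta(\zeta)=(1-|\zeta|^2)^{-1}$. Let $A(\Omega,\Pi)$ be the set of analytic maps $f:\Omega\to\Pi$. For $n\ge1$ put
\[
q_n(f,z)=\frac{|f^{(n)}(z)|\,\lambda_\Pi(f(z))}{n!\,\lambda_\Omega(z)^n},
\qquad
C_n(\Omega,\Pi)=\sup_{f\in A(\Omega,\Pi)}\ \sup_{z\in\Omega}\ q_n(f,z).
\]
The number $1/\lambda_\Omega(z)$ is the natural unit of length at the point $z$ of $\Omega$. Thus $q_n(f,z)$ is the modulus of the $n$-th Taylor coefficient of $f$ at $z$ when lengths near $z$ and near $f(z)$ are measured in their natural units.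

For $n=1$ the Schwarz--Pick lemma gives $C_1(\Omega,\Pi)=1$ for every pair, so $C_1$ says nothing about the domains. For $n\ge2$ the quotient $q_n$ survives a similarity $z\mapsto az+b$ of either domain but not a general conformal change of variable, and $C_n$ depends on the shapes of $\Omega$ and $\Pi$. The simplest instructive case is the half-plane $\Lambda=\{z:\operatorname{Re}z>0\}$ with $f(z)=1/z$. The map $(1+\zeta)/(1-\zeta)$ shows that $\lambda_\Lambda(1)=\frac12$, and $|f^{(n)}(1)|=n!$, so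
\begin{equation}\label{eq:inversion}
q_n(1/z,\,1)=\frac{1/2}{(1/2)^n}=2^{n-1}.
\end{equation}
A domain with a smooth boundary arc, magnified near that arc, looks like a half-plane, so one expects the value $2^{n-1}$ to be approached in great generality. A convex domain is an intersection of half-planes, and one may hope that it never does worse than a half-plane.

The known values support both expectations. Let $\Sigma=\mathbf{C}\setminus(-\infty,-1/4]$ and $n\ge2$. Then
\begin{equation}\label{eq:known}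
C_n(\Delta,\Delta)=C_n(\Delta,\Lambda)=2^{n-1},\qquad C_n(\Sigma,\Lambda)=\binom{2n-1}{n}.
\end{equation}
By results of Avkhadiev and Wirths, $C_n(\Delta,\Pi)=2^{n-1}$ for every convex $\Pi$, and $C_n(\Omega,\Pi)\le4^{n-1}$ for all pairs, with equality if and only if $\Omega$ and $\Pi$ both equal $\Sigma$ up to similarity. The following conjecture comes from \cite{source}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $n\ge2$. Then $C_n(\Omega,\Pi)=2^{n-1}$ if and only if $\Omega$ and $\Pi$ are convex.}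
\medskip

We prove it. Let $C_n^*(\Omega,\Pi)$ be the supremum of $q_n(f,z)$ over $z\in\Omega$ and over conformal bijections $f:\Omega\to\Pi$ only.

\begin{theorem}\label{thm:main}
For all $\Omega,\Pi$ and all $n\ge2$,
\[
2^{n-1}\le C_n^*(\Omega,\Pi)\le C_n(\Omega,\Pi).
\]
The following are equivalent:
\begin{enumerate}
\item[(a)] $\Omega$ and $\Pi$ are both convex;
\item[(b)] $C_n(\Omega,\Pi)=2^{n-1}$ for every $n\ge2$;
\item[(c)] $C_n(\Omega,\Pi)=2^{n-1}$ for some $n\ge2$;
\item[(d)] $C_n^*(\Omega,\Pi)=2^{n-1}$ for some $n\ge2$.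
\end{enumerate}
In particular, for each fixed $n\ge2$, $C_n(\Omega,\Pi)=2^{n-1}$ if and only if $\Omega$ and $\Pi$ are convex.
\end{theorem}

For $n=2$ and $n=3$ there is a quantitative form. Let
\[
\alpha(\Omega)=\sup\frac{|\varphi''(0)|}{2\,|\varphi'(0)|},
\]
where $\varphi$ runs over all conformal maps of $\Delta$ onto $\Omega$.

\begin{theorem}\label{thm:small}
For all $\Omega,\Pi$ we have $\alpha(\Omega)\ge1$ and
\[
C_2(\Omega,\Pi)=C_2^*(\Omega,\Pi)=\alpha(\Omega)+\alpha(\Pi),
\]
\[
C_3(\Omega,\Pi)\ge\tfrac23\bigl(\alpha(\Omega)+\alpha(\Pi)\bigr)\bigl(2\alpha(\Omega)+\alpha(\Pi)\bigr).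
\]
The bound for $C_3$ is an equality for $(\Delta,\Delta)$, $(\Delta,\Lambda)$, $(\Sigma,\Lambda)$, $(\Sigma,\Sigma)$, with values $4,4,10,16$.
\end{theorem}

Section~\ref{sec:tools} turns $q_n$ into a coefficient of normalized maps. Section~\ref{sec:two} settles $n=2$ by hand and exhibits the mechanism of the lower bound, which Section~\ref{sec:lower} carries out for all $n$. Section~\ref{sec:upper} proves the upper bound for convex pairs, and Section~\ref{sec:three} treats $C_3$. The known values quoted above are used only for the cases of equality in Theorem~\ref{thm:small}.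

\section{Normalization and classical facts}\label{sec:tools}

We write $[s^n]F$ for the $n$-th Taylor coefficient at $0$ of a function or formal power series $F(s)$. The class $S$ consists of the conformal maps $g$ of $\Delta$ with $g(0)=0$, $g'(0)=1$. It is compact under locally uniform convergence, and $|[\zeta^2]g|\le2$ for $g\in S$. A \emph{Schwarz function} is an analytic map $\omega:\Delta\to\Delta$ with $\omega(0)=0$. Let $\mathcal{F}_\Omega\subset S$ be the set of the maps $(\varphi_0-\varphi_0(0))/\varphi_0'(0)$, where $\varphi_0$ runs over the conformal maps of $\Delta$ onto $\Omega$. Each of them maps $\Delta$ onto a domain similar to $\Omega$, and $\alpha(\Omega)=\sup\{|[\zeta^2]\varphi|:\varphi\in\mathcal{F}_\Omega\}\le2$.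

\begin{lemma}\label{lem:normal}
$C_n(\Omega,\Pi)$ is the supremum of $|[z^n]\,\psi\circ\omega\circ\varphi^{-1}|$ over $\varphi\in\mathcal{F}_\Omega$, $\psi\in\mathcal{F}_\Pi$ and all Schwarz functions $\omega$. Restricting $\omega$ to the rotations $\omega(\zeta)=x\zeta$, $|x|=1$, gives $C_n^*(\Omega,\Pi)$.
\end{lemma}

\begin{proof}
Let $\varphi_0,\psi_0$ map $\Delta$ conformally onto $\Omega,\Pi$, let $\varphi,\psi$ be their normalizations and $z_0=\varphi_0(0)$. The relation $f=\psi_0\circ\omega\circ\varphi_0^{-1}$ matches the maps $f\in A(\Omega,\Pi)$ satisfying $f(z_0)=\psi_0(0)$ with the Schwarz functions $\omega$, and $f$ is a bijection exactly when $\omega$ is an automorphism of $\Delta$ fixing $0$, that is, a rotation. Moreover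
\[
\psi\circ\omega\circ\varphi^{-1}(z)=\frac{f(z_0+\varphi_0'(0)z)-f(z_0)}{\psi_0'(0)},
\]
whose $n$-th coefficient is $f^{(n)}(z_0)\varphi_0'(0)^n/(n!\,\psi_0'(0))$. By \eqref{eq:density} its modulus is $q_n(f,z_0)$. Every pair $(f,z_0)$ occurs, since $\varphi_0(0)$ and $\psi_0(0)$ can be prescribed.
\end{proof}

We shall use four classical facts. For a conformal map $\varphi$ of $\Delta$ put
\[
K_\varphi(\zeta)=1+\frac{\zeta\varphi''(\zeta)}{\varphi'(\zeta)} .
\]
This function is analytic in $\Delta$, and $K_\varphi(0)=1$. Its real part is the rate at which the tangent of the curve $\theta\mapsto\varphi(\rho e^{i\theta})$ turns, because $\frac{d}{d\theta}\log(i\zeta\varphi'(\zeta))=iK_\varphi(\zeta)$ for $\zeta=\rho e^{i\theta}$.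

\medskip
\noindent\textbf{Study's theorem.} If $\operatorname{Re}K_\varphi>0$ in $\Delta$, then $\varphi(\Delta)$ is convex. It is enough to know that $\operatorname{Re}K_\varphi\ge0$: a nonnegative harmonic function that equals $1$ at $0$ is positive by the minimum principle.

\medskip
\noindent\textbf{Herglotz representation.} If $p$ is analytic in $\Delta$, $\operatorname{Re}p>0$ and $p(0)=1$, then $p(\zeta)=\int_{|x|=1}\frac{1+x\zeta}{1-x\zeta}\,d\mu(x)$ for a probability measure $\mu$ on the unit circle.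

\medskip
\noindent\textbf{Theorem of Marx (1932) and Strohh\"acker (1933).} If $\varphi\in S$ and $\varphi(\Delta)$ is convex, then $\operatorname{Re}(\varphi(\zeta)/\zeta)>\frac12$ in $\Delta$. We use it in two forms. The Herglotz representation of $2\varphi/\zeta-1$ and the identity $\frac{1+x\zeta}{1-x\zeta}=\frac{2}{1-x\zeta}-1$ give
\begin{equation}\label{eq:MS1}
\varphi(\zeta)=\int_{|x|=1}\frac{\zeta}{1-x\zeta}\,d\mu(x),
\end{equation}
so $\varphi$ is an average of maps onto half-planes. Also $\operatorname{Re}w>\frac12$ means $|1-w|<|w|$, that is, $|1/w-1|<1$; hence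
\begin{equation}\label{eq:MS2}
h(\zeta)=\frac{\zeta}{\varphi(\zeta)}-1\quad\text{is a Schwarz function.}
\end{equation}

\medskip
\noindent\textbf{Lagrange inversion.} If $\varphi\in S$ and $g$ is analytic in $\Delta$, then for $n\ge1$
\begin{equation}\label{eq:lagrange}
[z^n]\,g\circ\varphi^{-1}=\frac1n\,[\zeta^{n-1}]\;g'(\zeta)\Bigl(\frac{\zeta}{\varphi(\zeta)}\Bigr)^{n}.
\end{equation}
Indeed, with $F=g\circ\varphi^{-1}$ the left side is $\frac1n[z^{n-1}]F'=\frac{1}{2\pi i n}\oint F'(z)z^{-n}\,dz$ over the curve $\varphi(\{|\zeta|=\rho\})$, and the substitution $z=\varphi(\zeta)$ turns $F'(z)\,dz$ into $g'(\zeta)\,d\zeta$.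

\medskip
Finally, for $\zeta\in\Delta$ let $\tau_\zeta(s)=\dfrac{s+\zeta}{1+\bar\zeta s}$, an automorphism of $\Delta$ with $\tau_\zeta(0)=\zeta$, $\tau_\zeta'(0)=1-|\zeta|^2$ and $\tau_\zeta''(0)=-2\bar\zeta(1-|\zeta|^2)$. For a conformal map $\varphi$ of $\Delta$ the chain rule gives
\begin{equation}\label{eq:A}
\frac{(\varphi\circ\tau_\zeta)''(0)}{2(\varphi\circ\tau_\zeta)'(0)}
=A_\varphi(\zeta):=\tfrac12(1-|\zeta|^2)\frac{\varphi''(\zeta)}{\varphi'(\zeta)}-\bar\zeta .
\end{equation}
If $\varphi(\Delta)=\Omega$, the conformal maps onto $\Omega$ are the maps $s\mapsto\varphi(\tau_\zeta(xs))$ with $\zeta\in\Delta$, $|x|=1$, and for these the quotient on the left is $xA_\varphi(\zeta)$. Therefore $\alpha(\Omega)=\sup_{\zeta\in\Delta}|A_\varphi(\zeta)|$.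

\section{The second derivative}\label{sec:two}

For the disk, $\varphi(\zeta)=\zeta$ gives $A_\varphi(\zeta)=-\bar\zeta$, so $\alpha(\Delta)=1$ and the supremum is approached only at the boundary. For a half-plane, $\varphi(\zeta)=\zeta/(1-\zeta)$ gives $A_\varphi(\zeta)=(1-\bar\zeta)/(1-\zeta)$, which has modulus $1$ everywhere; so $\alpha(\Lambda)=1$. The Koebe function $\zeta/(1-\zeta)^2=\zeta+2\zeta^2+\cdots$ maps $\Delta$ onto $\Sigma$, and $\alpha\le2$, so $\alpha(\Sigma)=2$.

\begin{proposition}\label{prop:alpha}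
We have $\alpha(\Omega)\ge1$, with equality if and only if $\Omega$ is convex.
\end{proposition}

\begin{proof}
Let $\varphi$ map $\Delta$ conformally onto $\Omega$ and let $\alpha=\alpha(\Omega)$. We want to pass from the bound $|A_\varphi|\le\alpha$ to information at a given point. The obstacle is that $A_\varphi$ is not analytic: it contains $|\zeta|^2$ and $\bar\zeta$. On a circle $|\zeta|=r$, $0<r<1$, the first is a constant and the second becomes a constant after multiplication by the unimodular number $\zeta/r$: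
\begin{equation}\label{eq:gr}
-\frac{\zeta}{r}A_\varphi(\zeta)=g_r(\zeta):=r-\frac{1-r^2}{2r}\bigl(K_\varphi(\zeta)-1\bigr),\qquad|\zeta|=r .
\end{equation}
The function $g_r$ is analytic in $\Delta$, so the maximum principle gives $|g_r(\zeta)|\le\alpha$ for $|\zeta|\le r$. At the center, $g_r(0)=r$. Letting $r\to1$ we obtain $\alpha\ge1$.

Suppose $\alpha=1$ and fix $\zeta\in\Delta$. For $r>|\zeta|$ the inequality $\operatorname{Re}g_r(\zeta)\le1$ reads
\[
\operatorname{Re}K_\varphi(\zeta)-1\ge-\frac{2r(1-r)}{1-r^2}=-\frac{2r}{1+r}.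
\]
Letting $r\to1$ gives $\operatorname{Re}K_\varphi(\zeta)\ge0$, and $\Omega$ is convex by Study's theorem. Conversely, if $\Omega$ is convex, then each member of $\mathcal{F}_\Omega$ has the form \eqref{eq:MS1}, and its second coefficient $\int x\,d\mu(x)$ has modulus at most $1$.
\end{proof}

\begin{proposition}\label{prop:C2}
$C_2(\Omega,\Pi)=C_2^*(\Omega,\Pi)=\alpha(\Omega)+\alpha(\Pi)$.
\end{proposition}

\begin{proof}
In Lemma~\ref{lem:normal} write $\varphi=\zeta+a_2\zeta^2+\cdots$, $\psi=\zeta+b_2\zeta^2+\cdots$, $\omega=\omega_1\zeta+\omega_2\zeta^2+\cdots$. Then $\varphi^{-1}(z)=z-a_2z^2+\cdots$, so $\omega\circ\varphi^{-1}(z)=\omega_1z+(\omega_2-a_2\omega_1)z^2+\cdots$ and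
\[
[z^2]\,\psi\circ\omega\circ\varphi^{-1}=\omega_2-a_2\omega_1+b_2\omega_1^2 .
\]
For $\omega(\zeta)=x\zeta$ the modulus is $|b_2x-a_2|$, whose maximum over $|x|=1$ is $|a_2|+|b_2|$. Since $\varphi$ and $\psi$ vary independently, $C_2^*=\alpha(\Omega)+\alpha(\Pi)$. For a general Schwarz function, $\omega(\zeta)/\zeta$ is either a unimodular constant or a self-map of $\Delta$, and the Schwarz--Pick lemma at $0$ gives $|\omega_2|\le1-t^2$ with $t=|\omega_1|\in[0,1]$. The coefficient is then at most
\[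
1+\alpha(\Omega)\,t+(\alpha(\Pi)-1)\,t^2\le\alpha(\Omega)+\alpha(\Pi),
\]
because $\alpha(\Pi)-1\ge0$ makes the left side largest at $t=1$.
\end{proof}

The two propositions settle the conjecture for $n=2$: the sum $\alpha(\Omega)+\alpha(\Pi)$ is at least $2$, and it equals $2$ exactly when both domains are convex.

\section{The lower bound and its case of equality}\label{sec:lower}

For $n\ge3$ the coefficient in Lemma~\ref{lem:normal} no longer splits into a contribution of $\Omega$ and a contribution of $\Pi$, and the best rotation cannot be written down. The proof of Proposition~\ref{prop:alpha} suggests not to optimize at all. We let the base points run over circles $|\zeta|=r$ and $|\eta|=R$, and we choose for each pair $(\zeta,\eta)$ one conformal bijection in such a way that the $n$-th coefficient is analytic in $(\zeta,\eta)$ and large at $(0,0)$.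

Fix $n\ge2$ and conformal maps $\varphi$ of $\Delta$ onto $\Omega$ and $\psi$ of $\Delta$ onto $\Pi$. Let $0<r,R<1$ and
\[
\varepsilon=1-r^2,\qquad\delta=1-R^2,\qquad c=r+R .
\]

\subsection*{The test maps}
Let $\zeta=ru$ and $\eta=Rv$ with $|u|=|v|=1$. Define the automorphism
\[
\omega(t)=v\,\tau_R\bigl(-\tau_r^{-1}(\bar ut)\bigr)
\]
of $\Delta$. It sends $\zeta$ to $\eta$ and the outward radial direction at $\zeta$ to the inward radial direction at $\eta$. In the coordinate $Z=(1+s)/(1-s)$ of $\Lambda$ the middle map $s\mapsto-s$ is $Z\mapsto1/Z$, so $\omega$ is a copy of the map in \eqref{eq:inversion}. To compute it, measure displacements from $\zeta$ in the unit $u\varepsilon$ and from $\eta$ in the unit $-v\delta$. We have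
\[
s=\tau_r^{-1}(r+\varepsilon\kappa)=\frac{\varepsilon\kappa}{1-r^2-r\varepsilon\kappa}=\frac{\kappa}{1-r\kappa},
\qquad
\tau_R(-s)=\frac{R-s}{1-Rs}=R-\delta\,\frac{s}{1-Rs},
\]
and $s/(1-Rs)=\kappa/(1-r\kappa-R\kappa)$. Hence
\begin{equation}\label{eq:omega}
\omega(\zeta+u\varepsilon\kappa)=\eta-v\delta M(\kappa),\qquad M(\kappa)=\frac{\kappa}{1-c\kappa}=\sum_{k\ge1}c^{k-1}\kappa^k ,
\end{equation}
and $M$ does not depend on $u,v$. The reversal of direction is what makes $r$ and $R$ add: with $s$ in place of $-s$ the same computation yields $r-R$ in place of $c$.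

Put $f=\psi\circ\omega\circ\varphi^{-1}$, a conformal bijection of $\Omega$ onto $\Pi$ with $f(\varphi(\zeta))=\psi(\eta)$. Taylor's formula gives
\[
\varphi(\zeta+u\varepsilon\kappa)=\varphi(\zeta)+u\varepsilon\varphi'(\zeta)\,\Phi(\kappa),\qquad
\psi(\eta-v\delta\ell)=\psi(\eta)-v\delta\psi'(\eta)\,\Psi(\ell),
\]
where $\Phi(\kappa)=\sum_{j\ge1}\Phi_j\kappa^j$, $\Psi(\ell)=\sum_{j\ge1}\Psi_j\ell^j$ and, since $u=\zeta/r$ and $v=\eta/R$,
\begin{equation}\label{eq:coeffs}
\Phi_j=\Bigl(\frac{\varepsilon}{r}\Bigr)^{j-1}\frac{\zeta^{j-1}\varphi^{(j)}(\zeta)}{j!\,\varphi'(\zeta)},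
\qquad
\Psi_j=\Bigl(\frac{-\delta}{R}\Bigr)^{j-1}\frac{\eta^{j-1}\psi^{(j)}(\eta)}{j!\,\psi'(\eta)} .
\end{equation}
In particular $\Phi_1=\Psi_1=1$. With $z_0=\varphi(\zeta)$ and $\sigma=\Phi(\kappa)$, these formulas and \eqref{eq:omega} combine to
\[
f\bigl(z_0+u\varepsilon\varphi'(\zeta)\sigma\bigr)=\psi(\eta)-v\delta\psi'(\eta)\;\Psi\circ M\circ\Phi^{-1}(\sigma)
\]
for small $\sigma$. By \eqref{eq:density}, $\varepsilon|\varphi'(\zeta)|=1/\lambda_\Omega(z_0)$ and $\delta|\psi'(\eta)|=1/\lambda_\Pi(f(z_0))$. Comparing the coefficients of $\sigma^n$ we find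
\begin{equation}\label{eq:qG}
q_n(f,z_0)=\bigl|[\sigma^n]\,\Psi\circ M\circ\Phi^{-1}\bigr| .
\end{equation}
For $\Omega=\Pi=\Delta$ and $\varphi=\psi=\mathrm{id}$ the series $\Phi,\Psi$ are the identity and $q_n(f,z_0)=(r+R)^{n-1}$.

\subsection*{Extension to the bidisk}
For fixed $r,R$ the right sides of \eqref{eq:coeffs} are analytic functions of $\zeta\in\Delta$ and $\eta\in\Delta$, because $\varphi'$ and $\psi'$ have no zeros. We use \eqref{eq:coeffs} to define formal series $\Phi,\Psi$ for all $(\zeta,\eta)\in\Delta\times\Delta$ and set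
\[
G_{r,R}(\zeta,\eta)=[\sigma^n]\,\Psi\circ M\circ\Phi^{-1}.
\]
Since $\Phi_1=1$, the coefficients of $\Phi^{-1}$ are found recursively as polynomials in the $\Phi_j$, and so $G_{r,R}$ is a polynomial in $c,\Phi_2,\dots,\Phi_n,\Psi_2,\dots,\Psi_n$ that depends only on $n$. Thus $G_{r,R}$ is analytic in each variable. For $n=2$ it equals $c-\Phi_2+\Psi_2$, the sum of the function \eqref{eq:gr} for $\varphi,r$ and the same function for $\psi,R$.

\begin{lemma}\label{lem:G}
\begin{enumerate}
\item[(i)] $|G_{r,R}(\zeta,\eta)|\le C_n^*(\Omega,\Pi)$ for $|\zeta|\le r$, $|\eta|\le R$.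
\item[(ii)] $G_{r,R}(0,0)=(r+R)^{n-1}$.
\item[(iii)] For fixed $\zeta,\eta\in\Delta$, as $r,R\to1$,
\[
G_{r,R}(\zeta,\eta)=2^{n-1}-(n-1)2^{n-3}\bigl[\varepsilon K_\varphi(\zeta)+\delta K_\psi(\eta)\bigr]+O(\varepsilon^2+\delta^2).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) On the torus $|\zeta|=r$, $|\eta|=R$ the bound is \eqref{eq:qG}. For fixed $\eta$ with $|\eta|=R$, the maximum principle in $\zeta$ extends it to $|\zeta|\le r$. For each such $\zeta$, the maximum principle in $\eta$ extends it to $|\eta|\le R$.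

(ii) At $(0,0)$ all $\Phi_j,\Psi_j$ with $j\ge2$ vanish, and $[\sigma^n]M=c^{n-1}$.

(iii) By \eqref{eq:coeffs}, $\Phi_j=O(\varepsilon^{j-1})$ and $\Psi_j=O(\delta^{j-1})$, while $0<c<2$. So every monomial of the polynomial $G_{r,R}$ that contains some $\Phi_j$ or $\Psi_j$ with $j\ge3$, or two factors among $\Phi_2,\Psi_2$, is $O(\varepsilon^2+\delta^2)$. There remain the term $c^{n-1}$ from (ii) and the terms linear in $\Phi_2$ or in $\Psi_2$. To find the term in $\Psi_2$, take $\Phi(\kappa)=\kappa$ and $\Psi(\ell)=\ell+\Psi_2\ell^2$; the composition is $M+\Psi_2M^2$. To find the term in $\Phi_2$, take $\Psi(\ell)=\ell$ and $\Phi(\kappa)=\kappa+\Phi_2\kappa^2$. From $\kappa=\sigma-\Phi_2\kappa^2$ we get $\Phi^{-1}(\sigma)=\sigma-\Phi_2\sigma^2$ modulo $\Phi_2^2$, and the composition is $M(\sigma)-\Phi_2\sigma^2M'(\sigma)$ modulo $\Phi_2^2$. Now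
\[
M(\sigma)^2=\sigma^2M'(\sigma)=\frac{\sigma^2}{(1-c\sigma)^2}=\sum_{k\ge2}(k-1)c^{k-2}\sigma^k ,
\]
and therefore
\[
G_{r,R}(\zeta,\eta)=c^{n-1}+(n-1)c^{n-2}(\Psi_2-\Phi_2)+O(\varepsilon^2+\delta^2).
\]
From $r=\sqrt{1-\varepsilon}=1-\frac\varepsilon2+O(\varepsilon^2)$ and $R=1-\frac\delta2+O(\delta^2)$ we obtain $c=2-\frac{\varepsilon+\delta}{2}+O(\varepsilon^2+\delta^2)$, so that
\[
c^{n-1}=2^{n-1}-(n-1)2^{n-3}(\varepsilon+\delta)+O(\varepsilon^2+\delta^2).
\]
Further, $\Phi_2=\frac{\varepsilon}{2r}(K_\varphi(\zeta)-1)$ and $\Psi_2=-\frac{\delta}{2R}(K_\psi(\eta)-1)$, whence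
\[
c^{n-2}(\Psi_2-\Phi_2)=-2^{n-3}\bigl[\varepsilon(K_\varphi(\zeta)-1)+\delta(K_\psi(\eta)-1)\bigr]+O(\varepsilon^2+\delta^2).
\]
Adding the two contributions gives (iii).
\end{proof}

\begin{proposition}\label{prop:lower}
For every $n\ge2$ we have $C_n^*(\Omega,\Pi)\ge2^{n-1}$. If equality holds for some $n\ge2$, then $\Omega$ and $\Pi$ are convex.
\end{proposition}

\begin{proof}
Parts (i) and (ii) of Lemma~\ref{lem:G} give $C_n^*\ge(r+R)^{n-1}$; let $r,R\to1$. Suppose now that $C_n^*=2^{n-1}$, and fix $\zeta,\eta\in\Delta$. By (i), $\operatorname{Re}G_{r,R}(\zeta,\eta)\le2^{n-1}$ as soon as $r>|\zeta|$ and $R>|\eta|$. Since $n-1>0$, part (iii) yields a constant $B$, independent of $r$ and $R$, such that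
\[
\varepsilon\operatorname{Re}K_\varphi(\zeta)+\delta\operatorname{Re}K_\psi(\eta)\ge-B(\varepsilon^2+\delta^2)
\]
for all small $\varepsilon,\delta>0$. The radii are independent, and this lets us separate the two domains. With $\delta=\varepsilon^2$, division by $\varepsilon$ gives $\operatorname{Re}K_\varphi(\zeta)+\varepsilon\operatorname{Re}K_\psi(\eta)\ge-B(\varepsilon+\varepsilon^3)$, hence $\operatorname{Re}K_\varphi(\zeta)\ge0$. With $\varepsilon=\delta^2$, division by $\delta$ gives $\delta\operatorname{Re}K_\varphi(\zeta)+\operatorname{Re}K_\psi(\eta)\ge-B(\delta^3+\delta)$, hence $\operatorname{Re}K_\psi(\eta)\ge0$. By Study's theorem both domains are convex.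
\end{proof}

For $n=1$ the factor $n-1$ in Lemma~\ref{lem:G}(iii) vanishes and the argument gives no information, in accordance with $C_1\equiv1$.

\section{The upper bound for convex pairs}\label{sec:upper}

By Lemma~\ref{lem:normal} we must bound $[z^n]\,\psi\circ\omega\circ\varphi^{-1}$. This coefficient is linear in $\psi\circ\omega$ and nonlinear in $\varphi$, so the two convexity hypotheses enter differently. Convexity of $\Pi$ reduces the problem, by averaging, to a half-plane. Convexity of $\Omega$ produces a contraction on $\mathbf{C}^n$.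

\subsection*{Reduction to a half-plane}
Fix $n\ge2$ and $\varphi\in S$, and let $d_j=[\zeta^j](\zeta/\varphi)^n$. For $g=\sum_{k\ge1}g_k\zeta^k$ analytic in $\Delta$, formula \eqref{eq:lagrange} gives
\[
L(g):=[z^n]\,g\circ\varphi^{-1}=\frac1n\sum_{k=1}^nk\,d_{n-k}\,g_k .
\]
For $|y|=1$ the function $y\zeta/(1-y\zeta)$ maps $\Delta$ onto the half-plane $\operatorname{Re}w>-\frac12$, and its $k$-th coefficient is $y^k$. Put
\begin{equation}\label{eq:p}
p(y)=L\Bigl(\frac{y\zeta}{1-y\zeta}\Bigr)=\frac1n\sum_{k=1}^nk\,d_{n-k}\,y^k=\frac{y^n}{n}\sum_{j=0}^{n-1}(n-j)\,d_j\,y^{-j}.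
\end{equation}

\begin{lemma}\label{lem:reduce}
If $\psi\in S$ has convex image and $\omega$ is a Schwarz function, then $|L(\psi\circ\omega)|\le\max_{|y|=1}|p(y)|$.
\end{lemma}

\begin{proof}
The functional $L$ is a linear combination of $n$ Taylor coefficients. Each of them is a Cauchy integral over a circle $|\zeta|=\rho<1$, so $L$ commutes with the integrals below, whose integrands are continuous. By \eqref{eq:MS1},
\[
L(\psi\circ\omega)=\int_{|x|=1}L\Bigl(\frac{\omega}{1-x\omega}\Bigr)d\mu(x),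
\qquad\text{so}\qquad
|L(\psi\circ\omega)|\le\max_{|x|=1}\Bigl|L\Bigl(\frac{x\omega}{1-x\omega}\Bigr)\Bigr| .
\]
Fix $x$. The function $\frac{1+x\omega}{1-x\omega}=1+\frac{2x\omega}{1-x\omega}$ has positive real part and equals $1$ at $0$. Its Herglotz representation reads $\frac{x\omega(\zeta)}{1-x\omega(\zeta)}=\int_{|y|=1}\frac{y\zeta}{1-y\zeta}\,d\nu(y)$ with a probability measure $\nu$. Applying $L$ gives $\int p\,d\nu$, whose modulus is at most $\max|p|$.
\end{proof}

\subsection*{The sum as a quadratic form}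
The weight $n-j$ in \eqref{eq:p} is the number of entries on the $j$-th subdiagonal of an $n\times n$ matrix. This suggests reading the sum as the sum of all entries of a triangular matrix. Identify $\mathbf{C}^n$ with the polynomials of degree less than $n$, with orthonormal basis $1,\zeta,\dots,\zeta^{n-1}$. Let $N$ be multiplication by $\zeta$ followed by deletion of the term of degree $n$, and let $e=1+\zeta+\dots+\zeta^{n-1}$. Then $N^n=0$, $\|e\|^2=n$ and $\langle N^je,e\rangle=n-j$ for $0\le j\le n$. For a power series $g=\sum g_j\zeta^j$ put $g(N)=\sum_{j<n}g_jN^j$. The map $g\mapsto g(N)$ respects sums and products, and $g(N)\xi$ is the product $g\xi$ truncated to degree less than $n$. If $g$ is analytic and $|g|\le1$ in $\Delta$, then $g(N)$ is a contraction: by Parseval's identity, for $0<\rho<1$,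
\[
\sum_{j<n}\bigl|[\zeta^j]g\xi\bigr|^2\rho^{2j}\le\frac1{2\pi}\int_0^{2\pi}|g\xi|^2(\rho e^{i\theta})\,d\theta\le\frac1{2\pi}\int_0^{2\pi}|\xi|^2(\rho e^{i\theta})\,d\theta\le\|\xi\|^2 ,
\]
and we let $\rho\to1$.

Let $h=\zeta/\varphi-1$, $h_y(\zeta)=h(\zeta/y)$ and $T=h_y(N)$. Then $(1+h_y)^n=\sum_jd_jy^{-j}\zeta^j$, hence $(I+T)^n=\sum_{j<n}d_jy^{-j}N^j$, and \eqref{eq:p} becomes
\begin{equation}\label{eq:form}
|p(y)|=\frac1n\,\bigl|\langle(I+T)^ne,e\rangle\bigr| .
\end{equation}
Also $T^n=(h_y^n)(N)=0$, because $h_y(0)=0$. If $\varphi(\Delta)$ is convex, then $T$ is a contraction by \eqref{eq:MS2}.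

The obvious estimate $\|(I+T)^n\|\le2^n$ misses the goal by a factor $2$, and no estimate of the norm can reach it: for $n=2$ and $T=N$ the matrix $I+2N$ has norm $1+\sqrt2>2$. The quadratic form is smaller. In the same example, $|\langle(I+2N)\xi,\xi\rangle|\le1+2|\xi_0\xi_1|\le2$ for a unit vector $\xi=\xi_0+\xi_1\zeta$.

\begin{lemma}\label{lem:nil}
If $T$ is a contraction on $E=\mathbf{C}^n$ with $T^n=0$, then $|\langle(I+T)^n\xi,\xi\rangle|\le2^{n-1}\|\xi\|^2$ for all $\xi\in E$.
\end{lemma}

\begin{proof}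
We first replace $T$ by a shift, and then compare the shift with unitary operators.

Let $D=(I-T^*T)^{1/2}$, so that $\|D\xi\|^2=\|\xi\|^2-\|T\xi\|^2$, and define $V:E\to E^n$ by $V\xi=(D\xi,DT\xi,\dots,DT^{n-1}\xi)$. The sum telescopes:
\[
\|V\xi\|^2=\sum_{j=0}^{n-1}\bigl(\|T^j\xi\|^2-\|T^{j+1}\xi\|^2\bigr)=\|\xi\|^2-\|T^n\xi\|^2=\|\xi\|^2 .
\]
So $V$ preserves inner products. Let $J(w_0,\dots,w_{n-1})=(w_1,\dots,w_{n-1},0)$ on $E^n$. Since $DT^n=0$, we have $VT=JV$, and hence $V(I+T)^n=XV$ with $X=(I+J)^n$. Thus $\langle(I+T)^n\xi,\xi\rangle=\langle XV\xi,V\xi\rangle$, and it suffices to show that $|\langle Xw,w\rangle|\le2^{n-1}$ for unit vectors $w\in E^n$.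

For $|\gamma|=1$ close the shift to a cycle: $U_\gamma(w_0,\dots,w_{n-1})=(w_1,\dots,w_{n-1},\gamma w_0)$ is unitary. Let $0\le j\le n$. The $i$-th component of $U_\gamma^jw$ is $w_{i+j}$ if $i+j<n$ and $\gamma w_{i+j-n}$ if $i+j\ge n$. The $i$-th component of $J^jw$ is $w_{i+j}$ if $i+j<n$ and $0$ otherwise. Since $J^*(w_0,\dots,w_{n-1})=(0,w_0,\dots,w_{n-2})$, the $i$-th component of $(J^*)^{n-j}w$ is $w_{i+j-n}$ if $i+j\ge n$ and $0$ otherwise. Therefore $U_\gamma^j=J^j+\gamma(J^*)^{n-j}$. The symmetry $\binom nj=\binom n{n-j}$ now gives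
\[
(I+U_\gamma)^n=\sum_{j=0}^n\binom njJ^j+\gamma\sum_{j=0}^n\binom{n}{n-j}(J^*)^{n-j}=X+\gamma X^* .
\]
Hence $|\langle Xw,w\rangle+\gamma\overline{\langle Xw,w\rangle}|\le\|I+U_\gamma\|^n\le2^n$. Choosing $\gamma$ with $\gamma\overline{\langle Xw,w\rangle}=\langle Xw,w\rangle$ we get $2|\langle Xw,w\rangle|\le2^n$.
\end{proof}

\begin{remark}
The lemma is sharp: for $T=N$ and $\xi=e$ the form equals $\sum_j\binom nj(n-j)=n2^{n-1}$. This is the case $y=1$, $\varphi(\zeta)=\zeta/(1+\zeta)$, in which $\zeta/(1-\zeta)$ composed with $\varphi^{-1}$ is the map $z/(1-2z)$ between half-planes. Both hypotheses are needed. For $T=I$ the form equals $2^n\|\xi\|^2$. For the Koebe function, $h=-2\zeta+\zeta^2$; with $n=2$ and $y=-1$ we get $T=2N$, which is not a contraction, and \eqref{eq:form} gives $|p(-1)|=\frac12\langle(I+4N)e,e\rangle=3=\alpha(\Sigma)+\alpha(\Lambda)$.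
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The inequality $C_n^*\le C_n$ holds by definition, and $2^{n-1}\le C_n^*$ and (d)$\Rightarrow$(a) are Proposition~\ref{prop:lower}. The implication (b)$\Rightarrow$(c) is trivial, and (c)$\Rightarrow$(d) follows from $2^{n-1}\le C_n^*\le C_n$. To prove (a)$\Rightarrow$(b), let $\Omega,\Pi$ be convex, $n\ge2$, $\varphi\in\mathcal{F}_\Omega$, $\psi\in\mathcal{F}_\Pi$, and let $\omega$ be a Schwarz function. Both $\varphi$ and $\psi$ have convex images. Lemma~\ref{lem:reduce}, formula \eqref{eq:form} and Lemma~\ref{lem:nil} give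
\[
\bigl|[z^n]\,\psi\circ\omega\circ\varphi^{-1}\bigr|\le\max_{|y|=1}|p(y)|\le\frac1n\,2^{n-1}\|e\|^2=2^{n-1}.
\]
By Lemma~\ref{lem:normal}, $C_n(\Omega,\Pi)\le2^{n-1}$, and with the lower bound $C_n(\Omega,\Pi)=2^{n-1}$.
\end{proof}

\section{The third derivative}\label{sec:three}

The statements of Theorem~\ref{thm:small} on $\alpha$ and $C_2$ are contained in Propositions~\ref{prop:alpha} and~\ref{prop:C2}. For $C_3$ we need third coefficients, about which $\alpha$ seems to say nothing. However, at a map whose second coefficient is extremal, a first-order variation of the base point determines the third coefficient. Such a map need not exist in $\mathcal{F}_\Omega$, as the disk shows, so we pass to the closure $\overline{\mathcal{F}}_\Omega$ of $\mathcal{F}_\Omega$ in the compact class $S$.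

\begin{lemma}\label{lem:extremal}
Let $\alpha=\alpha(\Omega)$. There is $\varphi=\zeta+a_2\zeta^2+a_3\zeta^3+\cdots$ in $\overline{\mathcal{F}}_\Omega$ with $a_2=\alpha$ and $a_3=(1+2\alpha^2)/3$.
\end{lemma}

\begin{proof}
For an automorphism $\tau$ of $\Delta$ and $g\in S$ let $g^\tau=(g\circ\tau-g(\tau(0)))/(g\circ\tau)'(0)$. If $g$ is the normalization of $\varphi_0$, then $g^\tau$ is the normalization of $\varphi_0\circ\tau$, so $\mathcal{F}_\Omega$ is invariant under $g\mapsto g^\tau$. This operation is continuous on $S$, because locally uniform convergence passes to derivatives and $g'(\tau(0))\ne0$; so $\overline{\mathcal{F}}_\Omega$ is invariant too. Coefficients are continuous on $S$. Hence $|[\zeta^2]g|\le\alpha$ on the compact set $\overline{\mathcal{F}}_\Omega$, and the bound is attained. The rotation $\tau(\zeta)=x\zeta$ multiplies the second coefficient by $x$, so there is $\varphi\in\overline{\mathcal{F}}_\Omega$ with $a_2=\alpha$.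

By \eqref{eq:A} the second coefficient of $\varphi^{\tau_\zeta}$ is $A_\varphi(\zeta)$, so $\operatorname{Re}A_\varphi(\zeta)\le\alpha$ for all $\zeta\in\Delta$. Near $0$,
\[
\frac{\varphi''(\zeta)}{2\varphi'(\zeta)}=\frac{\alpha+3a_3\zeta+O(|\zeta|^2)}{1+2\alpha\zeta+O(|\zeta|^2)}=\alpha+(3a_3-2\alpha^2)\zeta+O(|\zeta|^2),
\]
and so $A_\varphi(\zeta)=\alpha+(3a_3-2\alpha^2)\zeta-\bar\zeta+O(|\zeta|^2)$. Since $\operatorname{Re}\bar\zeta=\operatorname{Re}\zeta$, we obtain $\operatorname{Re}[m\zeta]\le O(|\zeta|^2)$ for $m=3a_3-2\alpha^2-1$. Taking $\zeta=t\bar m$ with $t\downarrow0$ gives $t|m|^2\le O(t^2)$, so $m=0$.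
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:small}]
Let $\varphi,\psi\in S$ have coefficients $a_j,b_j$, and let $|x|=1$. Solving $\varphi(\zeta)=z$ up to third order gives $\varphi^{-1}(z)=z-a_2z^2+(2a_2^2-a_3)z^3+\cdots$, so $[z^3](\varphi^{-1})^2=-2a_2$, $[z^3](\varphi^{-1})^3=1$ and
\[
[z^3]\,\psi\bigl(x\varphi^{-1}(z)\bigr)=(2a_2^2-a_3)\,x-2a_2b_2\,x^2+b_3\,x^3 .
\]
By Lemma~\ref{lem:normal} the modulus is at most $C_3(\Omega,\Pi)$ when $\varphi\in\mathcal{F}_\Omega$ and $\psi\in\mathcal{F}_\Pi$, and by continuity of coefficients this persists on the closures. Put $\alpha=\alpha(\Omega)$, $\beta=\alpha(\Pi)$, and take $\varphi\in\overline{\mathcal{F}}_\Omega$, $\psi\in\overline{\mathcal{F}}_\Pi$ as in Lemma~\ref{lem:extremal}. For $x=-1$ the three terms have the same sign, and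
\[
C_3(\Omega,\Pi)\ge\frac{4\alpha^2-1}{3}+2\alpha\beta+\frac{1+2\beta^2}{3}=\frac{4\alpha^2+6\alpha\beta+2\beta^2}{3}=\tfrac23(\alpha+\beta)(2\alpha+\beta).
\]
We found $\alpha(\Delta)=\alpha(\Lambda)=1$ and $\alpha(\Sigma)=2$ in Section~\ref{sec:two}. For $(\Delta,\Delta)$ and $(\Delta,\Lambda)$ the bound is $\frac23\cdot2\cdot3=4$, for $(\Sigma,\Lambda)$ it is $\frac23\cdot3\cdot5=10$, and for $(\Sigma,\Sigma)$ it is $\frac23\cdot4\cdot6=16$. These agree with the values $2^2$, $2^2$, $\binom53$ in \eqref{eq:known} and with the value $4^2$ of Avkhadiev and Wirths.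
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Schwarz-Pick inequalities for convex domains},
doi:10.2996/kmj/1183475516,
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=True\allowbreak\&urlId=\allowbreak 10.2996\%2Fkmj\%2F1183475516}.

\end{thebibliography}
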